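# Complete metrics with $K\le-1$ and with $K\equiv-1$ on surfaces and on 3-manifolds

## 1. Does $K\le -1$ force $K\equiv-1$ in low dimensions?

Manifolds here are smooth, connected and second countable. Call $M$ an *example* if it admits a complete Riemannian metric with sectional curvature $K\le-1$ but no complete Riemannian metric with $K\equiv-1$. Are there examples in dimension 2, and are there examples in dimension 3?

The first guess is "no" both times. A metric can be deformed a great deal, and in low dimensions constant curvature metrics are plentiful. Let us test the guess.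

**Curvature of warped products.** Two formulas are used throughout.

* For $dt^2+w(t)^2g_N$ with $w>0$, planes containing $\partial_t$ have curvature $-w''/w$. If $N$ is a surface, the plane $TN$ has curvature $(K_N-w'^2)/w^2$, and the curvature operator is diagonal on $(\partial_t\wedge TN)\oplus\Lambda^2TN$ with these eigenvalues.
* For $g_D+f^2d\theta^2$ with $D$ a surface and $f>0$ a function on $D$, the curvature operator is block diagonal. It is $K_D$ on $\Lambda^2TD$ and $-\mathrm{Hess}f/f$ on $TD\wedge\partial_\theta$.

If the curvature operator is at most $-1$, then $K(x,y)=\langle \mathcal R(x\wedge y),x\wedge y\rangle\le-1$ for orthonormal $x,y$.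

**Test 1: $\mathbb R\times S$.** Let $S$ be a surface with a complete metric $g_S$ of curvature $-1$. Then $dt^2+\cosh^2t\,g_S$ is complete. Its curvatures are $-1$ and $(-1-\sinh^2t)/\cosh^2t=-1$, so $\mathbb R\times S$ is not an example. If $S$ is a torus or a Klein bottle with flat metric $g_0$, then $dt^2+e^{2t}g_0$ is complete with $K\equiv-1$, so again $\mathbb R\times S$ is not an example.

**Test 2: the cone $dt^2+e^{2t}g_0$.** Let $(N,g_0)$ be complete with curvature tensor $R_0$ and $K_0\le0$. The slices are totally umbilic with second fundamental form equal to the metric, so the Gauss and Codazzi equations give, for orthonormal $x,y$ with components $x',y'$ tangent to $N$,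
$$K(x,y)=-1+e^{2t}R_0(x',y',y',x')\le-1 .$$
The metric is complete: on a curve of finite length $t$ is bounded, hence the projection to $N$ has finite $g_0$-length. So $\mathbb R\times N$ admits a complete metric with $K\le -1$. Take $N=B\times S^1$, where $B$ is the closed orientable surface of genus 2. The 4-manifold $\mathbb R\times B\times S^1$ *is* an example; it is the one in "Product Manifolds That Are Not Negative Space Forms" (doi:10.1307/mmj/1029000895).

Indeed, suppose $\Gamma=\pi_1(B)\times\langle c\rangle$ acts freely and properly discontinuously on $\mathbb H^4$ by isometries. If $c$ translates a geodesic, all of $\Gamma$ preserves this unique axis. No element reverses it (it would fix a point), and an element acting trivially on it is $1$, so $\Gamma$ embeds in $\mathbb R$ and is abelian, which is false. Otherwise $c$ is parabolic and $\Gamma$ fixes its unique fixed point at infinity. In a discrete group a parabolic and a loxodromic element never share a fixed point, so $\Gamma$ preserves each horosphere there and acts freely and properly discontinuously on Euclidean $\mathbb R^3$. By Bieberbach's theorem $\Gamma$ is then virtually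 abelian, which is false since $\pi_1(B)$ is not.

**Where Test 2 stops.** In dimension 3 the cone needs a surface $S$ with a complete metric of $K\le0$. By Cartan–Hadamard $S\ne S^2,\mathbb{RP}^2$. If $S$ is a torus or Klein bottle, $\mathbb R\times S$ was treated in Test 1. Every other $S$ has a complete metric of curvature $-1$, by Theorem 1 below, so Test 1 applies again. The cone gives no example in dimension 3, in agreement with the cited paper, whose warped-product method yields examples only in dimension at least 4 and which says: "We do not know whether such examples exist in dimensions 2 and 3."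

So far the guess survives in dimensions 2 and 3. It is right in dimension 2 and wrong in dimension 3.

**Theorem 1 (dimension 2: no examples).** For a surface $M$ the following are equivalent: (i) $M$ admits a complete metric with $K\le-1$; (ii) $M$ admits a complete metric with $K\equiv-1$; (iii) $M$ is not diffeomorphic to $S^2$, $\mathbb{RP}^2$, the torus or the Klein bottle.

**Theorem 2 (dimension 3: examples exist).** There is an orientable $C^\infty$ 3-manifold that admits a complete metric with $K\le-1$ but no complete metric with $K\equiv-1$.

**Theorem 3 (stronger form).** Let $n_g\ge0$ $(g\ge1)$ be integers with $n_1\ge1$ and $n_g>0$ for infinitely many $g$. There is an orientable 3-manifold $M=M_{(n_g)}$ such that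

(a) $M$ admits a complete metric with $K\le-1$;

(b) if $M$ admits a complete metric with $K\le-1$ and $\mathrm{Ric}\ge-2b^2$ ($b\ge1$), then $\sum_{g'\le g}n_{g'}=O(g^{4b})$ as $g\to\infty$.

For $n_g=2^g$ the conclusion of (b) fails for every $b$, because $\sum_{g'\le g}n_{g'}\ge2^g$. So $M_{(2^g)}$ has a complete metric with $K\le-1$, but none with $K\le-1$ and Ricci curvature bounded below. In particular it has none with $K\equiv-1$, where $\mathrm{Ric}=-2$ and $b=1$. Hence Theorem 3 implies Theorem 2. It also has no complete metric with $-b^2\le K\le-a^2<0$, for any $a,b>0$: multiplying the metric tensor by $a^2$ would give $-b^2/a^2\le K\le-1$ and $\mathrm{Ric}\ge-2b^2/a^2$.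

## 2. Uniformization settles surfaces

(ii)⇒(i) is trivial.

**(i)⇒(iii).** By Cartan–Hadamard the universal cover is $\mathbb R^2$, so $M\ne S^2,\mathbb{RP}^2$. If $M$ is compact, Gauss–Bonnet gives $2\pi\chi(M)=\int K<0$, so $M$ is neither torus nor Klein bottle.

**(iii)⇒(ii).** Choose any Riemannian metric on $M$. The universal cover $\tilde M$ becomes a simply connected Riemann surface, on which the deck group $\Gamma$ acts freely and properly discontinuously by conformal or anticonformal automorphisms. If $\tilde M$ were compact, it would be $S^2$ and $M$ would be $S^2$ or $\mathbb{RP}^2$. So by uniformization $\tilde M$ is the disk or $\mathbb C$.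

**The disk.** Conformal and anticonformal automorphisms of the disk are isometries of the Poincaré metric, which therefore descends to a complete metric with $K\equiv-1$ on $M$.

**The plane.** Elements of $\Gamma$ have the form $az+b$ or $a\bar z+b$. A nontrivial $az+b$ without fixed point is a translation. So the subgroup $\Gamma^+$ of conformal elements is a discrete group of translations, isomorphic to $1$, $\mathbb Z$ or $\mathbb Z^2$. If $\Gamma^+\cong\mathbb Z^2$, then $M$ is closed with $\chi=0$, hence a torus or Klein bottle, which is excluded. If $\Gamma=\Gamma^+$ is $1$ or $\mathbb Z$, then $M$ is a plane or an open annulus, diffeomorphic to $\mathbb H^2$ or to $\mathbb H^2$ modulo a translation along a geodesic.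

It remains to treat the case that some $s(z)=a\bar z+b$ lies in $\Gamma$. Then $s^2(z)=|a|^2z+a\bar b+b$ lies in $\Gamma^+$, so $|a|=1$ and $s$ is a Euclidean isometry. If $\Gamma^+=1$, then $s^2=1$ and $s$ fixes the midpoint of $z$ and $s(z)$, which is impossible. So $\Gamma^+=\langle T\rangle\cong\mathbb Z$. As $s$ has no fixed point it is not a reflection. So it is a glide reflection, and $s^2$ is a nontrivial translation along its axis. From $s^2=T^k$, $k\ne0$, we see that $T$ is parallel to the axis. Hence every element of $\Gamma=\langle T\rangle\cup s\langle T\rangle$ preserves the axis and translates it by some amount, which defines a homomorphism $\Gamma\to\mathbb R$. A kernel element fixes the axis pointwise, so it is the identity or a reflection, and reflections are excluded; the homomorphism is injective. Let $\lambda\mathbb Z$ be the image of $\Gamma^+$. It has index 2 in the image of $\Gamma$, so that image lies in $\frac\lambda2\mathbb Z$ and is infinite cyclic. Thus $\Gamma$ is generated by a glide reflection, and $M$ is the open Möbius band, diffeomorphic to $\mathbb H^2$ modulo a glide reflection. $\square$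

## 3. Books of surfaces, and counting pages near an axis

Here is the natural plan for dimension 3. Take compact orientable surfaces $X_i$ of genus $g_i$ with one boundary circle, form *pages* $\mathbb R\times X_i$, and glue all of them along $\mathbb R\times\partial X_i$ to a common solid torus. The group is the amalgam of the free groups $F_i=\pi_1(X_i)$ along the common element $\gamma=\partial X_i$.

**Why many pages should contradict $K\equiv-1$.** Suppose the book has a complete hyperbolic metric and $\gamma$ translates a geodesic $L$ in $\mathbb H^3$ by $\ell_\gamma>0$. Realize $X_i$ by a triangulated surface with area less than $4\pi g_i$ and geodesic boundary of length $\ell_\gamma$. An embedded collar of width $R$ around the boundary has area $\ell_\gamma\sinh R$. So when $\ell_\gamma\sinh R=4\pi g_i$ the collar must run into itself. This produces $\beta_i\in F_i\setminus\langle\gamma\rangle$ for which $\beta_iL$ is within about $2R\approx2\log g_i$ of $L$. After adjusting by powers of $\gamma$, $\beta_i$ moves a base point $x_0\in L$ by at most $2\log g_i+\mathrm{const}$. Different pages give different elements, and disjoint balls around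 the points $\beta_ix_0$ all fit into a ball of radius $2\log g+\mathrm{const}$, whose volume is $O(e^{2\cdot2\log g})=O(g^4)$. With $2^g$ pages of genus $g$ this is a contradiction. If only $K\le-1$ is required, volumes of balls have no upper bound, and there is hope to build the book.

**Where this stops.** The argument needs the axis $L$. For the plain book there may be none, and then nothing is bounded, at least at the level of the fundamental group. By Step 6 below there is for each $g$ a complete one-cusped hyperbolic surface of genus $g$. So $F_i$ is a Fuchsian group in which $\gamma$ is parabolic and generates the stabilizer of its fixed point; normalize it to $z\mapsto z+1$. By Shimizu's lemma each $\beta=\frac{az+b}{cz+e}$ in $F_i\setminus\langle\gamma\rangle$ (real coefficients, determinant 1) has $|c|\ge1$. Acting on $\mathbb C$, it satisfies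
$$|\mathrm{Im}\,\beta z|=\frac{|\mathrm{Im}z|}{|cz+e|^2}\le\frac1{c^2\,|\mathrm{Im}z|}<1\quad\text{if }|\mathrm{Im}z|>1 .$$
Conjugate $F_i$ by $z\mapsto z+4i\sqrt{-1}$, which commutes with $\gamma$. Then $F_i\setminus\langle\gamma\rangle$ maps the complement of the closed strip $|\mathrm{Im}z-4i|\le1$ (away from $\infty$) into the open strip $T_i=\{|\mathrm{Im}z-4i|<1\}$. A word $\beta_1\cdots\beta_n$, $n\ge 1$, with $\beta_k\in F_{i_k}\setminus\langle\gamma\rangle$ and $i_k\ne i_{k+1}$ maps every point outside all closed strips into $T_{i_1}$. So the group generated by the conjugated $F_i$ is their amalgam over $\langle\gamma\rangle$. Each of its nontrivial elements moves a disk of radius $\frac14$ about a point midway between two neighboring strips off itself, so the group is discrete. It is torsion free, as an amalgam of torsion-free groups. Hence *for every choice of the $n_g$ it is the fundamental group of a complete hyperbolic 3-manifold*. The count fails exactly because $\gamma$ is parabolic.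

**Getting past it.** We force $\gamma$ to have an axis by giving it a square root $\delta$, while keeping the manifold orientable. In the picture just described, an orientation preserving isometry with square $z\mapsto z+1$ commutes with it. So it fixes $\infty$ and is affine, $\alpha z+\beta$ with $\alpha=1$, namely $z\mapsto z+\frac12$. It preserves every strip, and the ping-pong argument no longer applies. The real reason, which works for variable curvature, is topological. The one-holed torus together with a Möbius band along $\gamma$ is a nonorientable surface in an orientable 3-manifold, so $\delta$ must exchange its two sides. If $\delta$ had no axis, it would fix a point at infinity that singles out *one* side. This is Lemma 9.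

Accordingly, in Sections 4–6 we build an orientable book with binding core $\delta$, $\delta^2=\gamma$, and a complete metric with $K\le-1$. In Section 7 we read off $\pi_1$. In Sections 8–11 we take an *arbitrary* complete metric with $K\le-1$ on it and run the count.

## 4. A plane with $K\le-1$ containing arbitrarily many hyperbolic half-planes

Index pages by $i\in\mathbb N$, with genera $g_i\ge1$, exactly $n_g$ of the $g_i$ being equal to $g$. So $g_i\to\infty$; arrange $g_1=1$ (possible as $n_1\ge1$). Fix
$$\ell=\tfrac12,\quad c_i=\log(1+g_i)\ge\log2,\quad\tanh\rho_0=\tfrac1{32},\quad\tanh d'=\tfrac12,\quad\tanh d=\tfrac34 .$$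
Here $c_i$ is roughly the distance from the axis at which page $i$ is inserted.

**Step 1. Widen thin sectors.** *Purpose: make a sector of tiny angle, seen from the origin, contain a full hyperbolic half-plane.* Choose $\varphi_i\in(0,\pi)$, $\varepsilon_i>0$ such that the intervals $[\varphi_i-2\varepsilon_i,\varphi_i+2\varepsilon_i]\subset(0,\pi)$ are pairwise disjoint. Choose $\pi$-periodic smooth $\chi_i:\mathbb R\to[0,1]$ with (mod $\pi$) $\chi_i=1$ for $|\varphi-\varphi_i|\le\varepsilon_i$ and $\chi_i=0$ for $|\varphi-\varphi_i|\ge2\varepsilon_i$. Choose smooth $\mu_i\ge0$ supported in $(c_i,c_i+\rho_0)$ with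
$$\int\mu_i(u)\sinh(u-c_i)\,du=\sinh c_i,\qquad A_i:=\cosh c_i+\int\mu_i(u)\cosh(u-c_i)\,du .$$
Since $\cosh/\sinh$ is unbounded near $0$, concentrating $\mu_i$ near $c_i$ makes $A_i$ as large as we like; we require $A_i\varepsilon_i>\pi/2$. Put
$$q_i(\rho)=\int_{c_i}^\rho\mu_i(u)\sinh(\rho-u)\,du\ \ (\rho\ge c_i),\qquad q_i=0\ \ (\rho\le c_i).$$
Then $q_i\ge0$, and differentiating twice gives $q_i''-q_i=\mu_i$. For $\rho\ge c_i+\rho_0$, write $\rho'=\rho-c_i$ and expand $\sinh(\rho-u)=\sinh\rho'\cosh(u-c_i)-\cosh\rho'\sinh(u-c_i)$:
$$q_i(\rho)=(A_i-\cosh c_i)\sinh\rho'-\sinh c_i\cosh\rho'=A_i\sinh\rho'-\sinh\rho. \tag{1}$$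
Let $\psi(\rho,\varphi)=\sinh\rho+\sum_i\chi_i(\varphi)q_i(\rho)$. The sum is locally finite because $c_i\to\infty$. We have $\psi=\sinh\rho$ for $\rho\le\log2$, $\psi\ge\sinh\rho$, and $\psi_{\rho\rho}-\psi=\sum\chi_i\mu_i\ge0$. Moreover
$$\partial_\rho(\psi_\rho\sinh\rho-\psi\cosh\rho)=(\psi_{\rho\rho}-\psi)\sinh\rho\ge0,$$
and the bracket vanishes at $\rho=0$, so
$$\psi_\rho/\psi\ge\coth\rho. \tag{2}$$

Let $D=\mathbb R^2$ with polar coordinates $(\rho,\varphi)$ and metric $g_D=d\rho^2+\psi^2d\varphi^2$. It is smooth (hyperbolic near the origin). Its curvature is $-\psi_{\rho\rho}/\psi\le-1$. It is complete by Hopf–Rinow, since the radial geodesics from the origin exist for all time. The rotation $\varphi\mapsto\varphi+\pi$ is an isometry. The Hessian of a radial function $F(\rho)$ has eigenvalues $F''$ and $F'\psi_\rho/\psi$. For $F=\cosh\rho$ these are $\cosh\rho$ and $\sinh\rho\,\psi_\rho/\psi\ge\cosh\rho$, so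
$$\mathrm{Hess}\cosh\rho\ge\cosh\rho\;g_D. \tag{3}$$

**Step 2. Coordinates in the sectors.** *Purpose: exhibit the half-planes.* On $\{\rho\ge c_i+\rho_0,\ |\varphi-\varphi_i|\le\varepsilon_i\}$, (1) gives $\psi=A_i\sinh\rho'$. With $\varphi'=A_i(\varphi-\varphi_i)$, which ranges over $|\varphi'|\le A_i\varepsilon_i$ where $A_i\varepsilon_i>\pi/2$,
$$g_D=d\rho'^2+\sinh^2\!\rho'\,d\varphi'^2,$$
the hyperbolic plane in polar coordinates. For $|\varphi'|<\pi/2$ use coordinates $(t,s)$ with
$$\cosh\rho'=\cosh t\cosh s,\quad\sinh\rho'\cos\varphi'=\cosh t\sinh s,\quad\sinh\rho'\sin\varphi'=\sinh t .$$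
These are two parametrizations of the same hyperboloid, so $g_D=dt^2+\cosh^2t\,ds^2$, and $\tanh s=\tanh\rho'\cos\varphi'$. Where $s\ge d'$ we have $\tanh\rho'\ge\frac12>\tanh\rho_0$ and $|\varphi'|<\pi/2$. So all pairs $(t,s)\in\mathbb R\times[d',\infty)$ occur: $\{s\ge d'\}$ is a closed hyperbolic half-plane inside sector $i$.

## 5. The warping function

We now want $f$ on $D$ so that $g_D+f^2d\theta^2$ has $K\le-1$, i.e. $\mathrm{Hess}f\ge f\,g_D$. On the half-planes $f$ should have the special form $\cosh t\,h_i(s)$. Then the metric there is $dt^2+\cosh^2t\,(ds^2+h_i^2d\theta^2)$, and the surface in parentheses can be replaced by one with genus. Away from the sectors we use $f=\cosh\rho$.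

**How far out the half-plane must be.** Suppose a compact genus $g$ surface with $K\le-1$ and one boundary circle has the metric $ds^2+h^2d\theta^2$, $\theta\in\mathbb R/\ell\mathbb Z$, near the boundary $s=d$, with $s$ increasing inward. The boundary has geodesic curvature $-h'/h$ with respect to the inner normal, so Gauss–Bonnet gives $\ell h'(d)=2\pi(2g-1)+\int K<2\pi(2g-1)$. Thus $h'(d)$ may grow at most linearly in $g$. Our $h_i$ will have size about $e^{c_i}$, and $c_i=\log(1+g_i)$ is adapted to this.

**Step 3. Gluing a linear function to $\cosh\rho$.** *Purpose: produce $f$.* In sector $i$ write $c=c_i$ and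
$$l_i=\tfrac12\cosh c\cosh\rho'+2e^c\sinh\rho'\cos\varphi'=\cosh t\;h_i(s),\qquad h_i(s)=\tfrac12\cosh c\cosh s+2e^c\sinh s .$$
This is the restriction of a linear function in the hyperboloid model, so $\mathrm{Hess}\,l_i=l_i\,g_D$. As $\cosh\rho=\cosh\rho'\cosh c+\sinh\rho'\sinh c$, with $\tau=\tanh\rho'$ we get
$$\frac{l_i}{\cosh\rho}=\frac{\frac12\cosh c+2e^c\tau\cos\varphi'}{\cosh c+\tau\sinh c}.$$
Let $W_i=\{\tau\ge\frac1{16},\ |\varphi'|\le\frac\pi2\}$. As $\frac1{16}>\tanh\rho_0$ and $\frac\pi2<A_i\varepsilon_i$, it lies in the hyperbolic part of the sector.

* If $\tau=\frac1{16}$ and $|\varphi'|\le\frac\pi2$: the ratio is $\le\frac12+\frac{e^c}{8\cosh c}\le\frac34$, since $e^c\le2\cosh c$.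
* If $|\varphi'|=\frac\pi2$: the ratio is $\le\frac12$.
* If $\tau\cos\varphi'\ge\frac12$ (i.e. $s\ge d'$): the numerator is at least $\frac12\cosh c+e^c$, the denominator at most $e^c$, so the ratio is $\ge1+\frac{\cosh c}{2e^c}\ge\frac54$.

Let $k:\mathbb R\to\mathbb R$ be smooth and convex with $k(r)=1$ for $r\le\frac78$ and $k(r)=r$ for $r\ge\frac98$: mollify $\max(1,r)$ with an even kernel supported in $[-\frac18,\frac18]$. Then $k\ge1$ and $k'\ge 0$. For $x>0$ let $m(x,y)=x\,k(y/x)$; it is homogeneous of degree 1. Its second derivative is the form $\frac{k''(y/x)}{x}\big(dy-\frac yx dx\big)^2\ge0$, so $m$ is convex. With $r=y/x>0$ we have $m_y=k'\ge0$. Further, $m_x=k-rk'$ equals $1$ for $r\le\frac78$, has $r$-derivative $-rk''\le0$, and is $0$ for $r\ge\frac98$, so $m_x\ge0$.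

Define $f=m(\cosh\rho,l_i)$ on $W_i$ (where $l_i>0$), do the same by symmetry on the copy of $W_i$ rotated by $\pi$, and set $f=\cosh\rho$ elsewhere. By the first two bounds the ratio is below $\frac78$ near $\partial W_i$, so $f=\cosh\rho$ there. The $W_i$ and their copies are disjoint and locally finite. So $f$ is smooth, and it is invariant under rotation by $\pi$. From $k\ge1$ and the third bound,
$$f\ge\cosh\rho\ge1,\qquad f=l_i=\cosh t\,h_i(s)\ \text{ on }\{s\ge d'\}\text{ in sector }i. \tag{4}$$

**Step 4. The Hessian inequality.** *Purpose: check $\mathrm{Hess}f\ge f g_D$.* On $W_i$ the chain rule gives $\mathrm{Hess}f=m_x\mathrm{Hess}\cosh\rho+m_y\mathrm{Hess}\,l_i$ plus the second derivative form of $m$ evaluated on $(d\cosh\rho,dl_i)$, which is nonnegative. By $m_x,m_y\ge0$, (3) and Euler's identity,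
$$\mathrm{Hess}f\ge(m_x\cosh\rho+m_yl_i)\,g_D=f\,g_D . \tag{5}$$
The same holds on the rotated copies; elsewhere (5) is (3).

**Step 5. The binding $Z$.** *Purpose: assemble the central piece with its symmetry $\delta$.* On $E=D\times\mathbb R$ take $g_E=g_D+f^2d\theta^2$. By the second warped product formula, $K_D\le-1$ and (5), $K\le-1$. It is complete: a curve of finite length has bounded projection to the complete $D$ and, as $f\ge1$, bounded $\theta$, so it lies in a compact set. Let
$$\delta(\rho,\varphi,\theta)=(\rho,\varphi+\pi,\theta+\ell/2).$$
This is an orientation preserving isometry generating a free, properly discontinuous $\mathbb Z$-action. So $Z=E/\langle\delta\rangle$ is complete and orientable with $K\le-1$.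

Let $P_i=\{s\ge d\}$ in sector $i$, the $i$-th *port*, and $P_i^*$ its rotation by $\pi$. These are pairwise disjoint closed half-planes, locally finite in $D$ since $c_i\to\infty$. The same holds with $d'$ instead of $d$. As $\delta$ exchanges $P_i\times\mathbb R$ and $P_i^*\times\mathbb R$, and $\delta^2$ is $\theta\mapsto\theta+\ell$, the image of $(P_i\cup P_i^*)\times\mathbb R$ in $Z$ is $P_i\times(\mathbb R/\ell\mathbb Z)$. By (4) the metric on the image $\{s\ge d'\}\times(\mathbb R/\ell\mathbb Z)$ is
$$dt^2+\cosh^2t\,\big(ds^2+h_i(s)^2d\theta^2\big),\qquad(t,s,\theta)\in\mathbb R\times[d',\infty)\times\mathbb R/\ell\mathbb Z. \tag{6}$$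

## 6. Pages of genus $g_i$ and the complete metric on the book

**Lemma 4.** There is a compact orientable surface $X_i^+$ of genus $g_i$ with one boundary circle and a metric with $K\le-1$ such that, for some $\iota'>0$, a collar of the boundary is isometric to $[d',d+\iota')\times\mathbb R/\ell\mathbb Z$ with metric $ds^2+h_i^2d\theta^2$ and boundary $s=d'$.

*Proof.* Write $g,c,h$ for $g_i,c_i,h_i$.

**Step 6. A hyperbolic surface with a long horocycle.** *Purpose: provide the genus.* Take the one-vertex triangulation of the closed genus $g$ surface obtained from the $4g$-gon by diagonals, with $4g-2$ triangles. Replace each triangle by an ideal hyperbolic triangle, and glue sides, respecting orientations, so that the tangency points of the three mutually tangent horocycles match. In the ideal triangle $0,1,\infty$ the part beyond the horocycle at $\infty$ is $\{0\le \mathrm{Re}z\le1,\ \mathrm{Im}z\ge1\}$, cut off by an arc of length $1$. The $3(4g-2)=12g-6$ such parts are glued side by side at matching heights, so together they form $\{\mathrm{Im}z\ge1\}$ modulo $z\mapsto z+12g-6$. Thus the glued surface $Y_g$ is a complete orientable hyperbolic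 surface of genus $g$ with one cusp. The horocycle of length $12g-6$ bounds an embedded open cusp, and for $0<C<12g-6$ the horocycle of length $C$ lies in this cusp, embedded with a two-sided collar.

**Step 7. The prescribed collar is narrow enough.** *Purpose: compare $\ell h'(d)$ with $12g-6$.* Here $\cosh d=4/\sqrt7$, $\sinh d=3/\sqrt7$, so, using $\cosh c\le e^c$,
$$h'(d)=\tfrac12\cosh c\cdot\tfrac3{\sqrt7}+2e^c\cdot\tfrac4{\sqrt7}\le\tfrac{9.5}{\sqrt7}e^c<4e^c,\qquad\ell h'(d)<2e^c=2(1+g)\le12g-6,$$
the last step because $8\le10g$.

**Step 8. Bending the collar into a cusp.** *Purpose: interpolate between $h$ and an exponential, keeping $K\le-1$.* We have $h''=h$ and $h'-h=(2e^c-\frac12\cosh c)e^{-s}>0$. So $u=h'/h$ satisfies $u>1$ and $u'=1-u^2<0$. Choose $u_1>u(d)$ and a small $\iota>0$. On $[d,d+\iota]$ let $U=(1-\xi)u+\xi u_1$, where $\xi$ is smooth, nondecreasing, $0$ near $d$ and $1$ near $d+\iota$. As $u_1>u$, $\xi'\ge0$ and $U\ge u>1$,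
$$U'+U^2=(1-\xi)(1-u^2)+\xi'(u_1-u)+U^2\ge(1-\xi)(1-u^2)+u^2=(1-\xi)+\xi u^2\ge1 .$$
Let $H=h$ on $[d',d]$ and $H=h(d)\exp\int_d^sU$ on $[d,d+\iota]$. Then $H=h$ also slightly beyond $d$, and $H''/H=U'+U^2\ge1$ on $[d,d+\iota]$, while $H''/H=1$ on $[d',d]$. So $ds^2+H^2d\theta^2$ has $K=-H''/H\le-1$. Put $s_1=d+\iota$ and $C:=\ell H'(s_1)=\ell u_1H(s_1)$. As $\iota\to0$ and $u_1\to u(d)$, $C\to\ell h'(d)$. So by Step 7 we may assume $C<12g-6$. Near $s_1$, where $\xi=1$, $H=\frac C{\ell u_1}e^{u_1(s-s_1)}$. With $\sigma=1/u_1<1$ and $x=(s-s_1)/\sigma$ the metric there is
$$\sigma^2\big(dx^2+(C/\ell)^2e^{2x}d\theta^2\big),$$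
that is, $\sigma^2$ times a hyperbolic cusp near its closed horocycle $x=0$ of length $C$, with $x$ increasing away from the cusp.

**Step 9. Gluing.** Remove from $Y_g$ the open cusp beyond the horocycle of length $C$, scale the metric tensor of the rest by $\sigma^2$ (curvature $-u_1^2\le-1$), and glue it to the collar $[d',s_1]\times\mathbb R/\ell\mathbb Z$ along $s=s_1$. Both sides have the displayed form near the seam, so the metric is smooth. $\square$

On $\mathbb R\times X_i^+$ take $dt^2+\cosh^2t\,g_{X_i^+}$. Its curvature operator is diagonal with eigenvalues $-1$ and $(K_X-\sinh^2t)/\cosh^2t\le-1$, so $K\le-1$. On $\{d'\le s<d+\iota'\}$ it coincides with (6).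

**Step 10. The manifold.** *Purpose: replace each port by a page.* Let $V_0=Z\setminus\bigcup_i\big(P_i\times\mathbb R/\ell\mathbb Z\big)$, open since the ports are closed and locally finite. Let $V_i$ be the interior of $\mathbb R\times X_i^+$. Glue $V_0$ and all $V_i$ along the common open collars $\{d'<s<d\}$; the result is $M$. The $V_i$ with $i\ge1$ are pairwise disjoint open sets of $M$.

*$M$ is Hausdorff.* Two points that cannot be separated would have to be a point of $V_0$ and a point of some $V_i$, both outside the collar, and both limits of one sequence in the $i$-th collar. In $V_0$ such a limit has $s=d'$, in $V_i$ it has $s=d$, so $s\to d'$ and $s\to d$, a contradiction. (Collars with different $i$ have disjoint, locally finite closures in $Z$.)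

The metrics agree on the collars, so $M$ carries a smooth metric with $K\le-1$. $M$ is orientable: $V_0$ and the connected $V_i$ are orientable, and each collar is connected, so the orientations of the $V_i$ can be chosen to match. Let $Q_i=\mathbb R\times(X_i^+\setminus\{s<d\})\subset V_i$, the $i$-th page.

**Step 11. Completeness.** *Purpose: finish (a).* Let $\sigma:[0,T)\to M$, $T<\infty$, be a unit speed geodesic. To pass between $\bigcup Q_i$ and $M\setminus\bigcup_{i\ge1} V_i$ one crosses a full collar. There the metric (6) is $\ge ds^2$, so each passage costs length at least $d-d'$ and there are finitely many. So near time $T$ the curve misses one of the two sets.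

* (A) $\sigma$ avoids $\bigcup Q_i$. Then it lies in $V_0$ and has a limit in the complete manifold $Z$. By local finiteness this limit lies in $V_0$ or on some $\{s=d\}$. In the second case it is a point of $V_i\subset M$, near which the metric of $V_i$ is (6). Either way $\sigma$ converges in $M$.
* (B) $\sigma$ stays in $\bigcup_{i\ge1} V_i$, hence in one $V_i$. There $t$ changes at most at unit speed, so $\sigma$ stays in a compact subset of $\mathbb R\times X_i^+$ and, having finite length, converges there. A limit with $s=d'$ is a point of $V_0\subset M$. So $\sigma$ converges in $M$.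

Hence $\sigma$ extends beyond $T$, and $M$ is complete. This proves Theorem 3(a).

## 7. The fundamental group of the book

Let $D^\circ=D\setminus\bigcup\mathrm{int}(P_i\cup P_i^*)$. Each half-plane deformation retracts onto its boundary line, so $D^\circ\simeq D$ is contractible, and $(D^\circ\times\mathbb R)/\langle\delta\rangle$ has fundamental group $\langle\delta\rangle\cong\mathbb Z$. The $\theta$-circle of parameter length $\ell$ represents $\gamma:=\delta^2$. The page $Q_i$ is attached along $\mathbb R\times\text{circle}$, and $\pi_1(Q_i)=F_i:=\pi_1(X_i^+)$ is free of rank $2g_i$. With suitable free generators the boundary circle is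
$$\gamma=\prod_{j=1}^{g_i}[a_j,b_j]\in F_i,\qquad [a,b]=aba^{-1}b^{-1},$$
which has infinite order. By van Kampen, $\Gamma:=\pi_1(M)$ is the fundamental group of a star of groups: center $\langle\delta\rangle$, leaves $F_i$, and edge groups $\langle\gamma\rangle$ with $\gamma=\delta^2$. In other words, amalgamate $\langle\delta\rangle$ with all $F_i$ along $\langle\gamma\rangle$. For instance, one leaf of genus 1 gives $\langle a,b,\delta\mid[a,b]=\delta^2\rangle$.

**Lemma 5.**

(P1) $F_i$ embeds in $\Gamma$, and $F_i\cap F_j=\langle\gamma\rangle$ for $i\ne j$.

(P2) $\langle\delta,F_1\rangle\cong\langle a,b,\delta\mid[a,b]=\delta^2\rangle=\pi_1(U)$, where $U$ is the closed nonorientable surface (one-holed torus) $\cup$ (Möbius band) and $\delta$ is the core of the Möbius band.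

*Proof.* Edge groups inject into both sides, so vertex groups embed and are the stabilizers of vertices $v_0,v_i$ of the Bass–Serre tree; the edge $v_0v_i$ has stabilizer $\langle\gamma\rangle$. An element of $F_i\cap F_j$ fixes $v_i$ and $v_j$, hence the path $v_iv_0v_j$ and its edges, so it lies in $\langle\gamma\rangle$. The other inclusion is clear. For (P2), the groups at $v_0,v_1$ generate the amalgam of the subgraph $v_0v_1$; recall $g_1=1$. Van Kampen for $U$ gives the same presentation. $\square$

From here on, only $\Gamma$, its subgroups $F_i$, and the orientability of $M$ matter.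

## 8. Isometries without an axis fix a horosphere

For the rest of the proof, **$M$ carries any complete metric with $K\le-1$**. Let $H$ be the universal cover, a *Hadamard manifold* (complete, simply connected, $K\le0$), on which $\Gamma$ acts freely and properly discontinuously by isometries preserving orientation. [BH] denotes Bridson–Haefliger, *Metric Spaces of Non-positive Curvature*. We use these standard facts.

* $H$ is a proper CAT($-1$) space: for points on the sides of a geodesic triangle, distances are at most the distances of the corresponding points of the comparison triangle in $\mathbb H^2$ with the same side lengths. Hence its angles are at most the comparison angles. Geodesics between points are unique.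
* $\partial H$ is the set of classes of asymptotic rays. From each point there is exactly one ray to each $p\in\partial H$, and the distance between asymptotic rays is bounded. $H\cup\partial H$ is compact. If $x_n\to\xi$ and $y_n\to\eta$ with $\xi\ne\eta$ in $\partial H$, the segments $[x_n,y_n]$ meet a fixed compact set.
* Projection to a closed convex set is well defined and 1-Lipschitz. The *displacement function* $x\mapsto d(x,\phi x)$ of an isometry $\phi$ is convex.

**Definition (Busemann function).** For a ray $\sigma$ to $p$, $b_p(x)=\lim_{s\to\infty}\big(d(x,\sigma(s))-s\big)$. Another ray to $p$ changes $b_p$ by a constant only. It decreases with unit speed along rays to $p$. If $\phi p=p$, then $b_p\circ\phi-b_p$ is constant.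

**Definition (axial).** An isometry is *axial* if it translates a geodesic line of $H$ by a nonzero amount.

*Example.* In the upper half plane with $p=\infty$, $b_p=-\log\mathrm{Im}z$ up to a constant. The map $z\mapsto2z$ is axial, with axis the imaginary line, and shifts $b_p$ by $-\log2$. The map $z\mapsto z+1$ preserves $b_p$; its displacement $\varepsilon$ at height $y$ satisfies $\sinh(\varepsilon/2)=\frac1{2y}$, so its infimum $0$ is not attained.

**Lemma 6.** Let $b_p(x)=b_p(y)$, and let $x_t,y_t$ be the points at distance $t$ from $x,y$ on the rays to $p$. Then $\sinh\frac{d(x_t,y_t)}2\le e^{-t}\sinh\frac{d(x,y)}2$.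

*Proof.* Assume $x\ne y$ and let $s>t$. As $s\to\infty$, $d(y,x_s)-s\to b_p(y)-b_p(x)=0$, and $[y,x_s]$ converges to the ray from $y$ to $p$. Let $y_t^s\in[y,x_s]$ be at distance $t$ from $y$. By CAT($-1$), $d(x_t,y_t^s)$ is at most the corresponding distance in the comparison triangle of $(x,y,x_s)$. Fix $\bar x,\bar y\in\mathbb H^2$ and the side on which $\bar x_s$ lies, and let $\alpha_s$ be the angle at $\bar x$. Put $\Delta=d(x,y)$. The law of cosines
$$\cosh d(y,x_s)=\cosh s\cosh\Delta-\sinh s\sinh\Delta\cos\alpha_s,$$
divided by $e^s/2$, gives $\cosh\Delta-\sinh\Delta\cos\alpha_s\to1$. So $\alpha_s$ converges, and the comparison triangles converge to a triangle $(\bar x,\bar y,\bar p)$ with $\bar p$ ideal and $b_{\bar p}(\bar x)=b_{\bar p}(\bar y)$. In the upper half plane with $\bar p=\infty$, two points at the same height $\eta$ and horizontal distance $w$ satisfy $\sinh(\mathrm{dist}/2)=w/(2\eta)$. Moving both toward $\bar p$ by $t$ multiplies $\eta$ by $e^t$. The limit $s\to\infty$ gives the claim. $\square$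

**Lemma 7.** If $\delta$ is not axial, it fixes some $p\in\partial H$ and $b_p\circ\delta=b_p$.

*Proof.*

**Step 12. A fixed point at infinity.** The displacement function $F(x)=d(x,\delta x)$ is convex and positive. If it attained its minimum, $\delta$ would be axial [BH, II.6.8]. So $m_0=\inf F$ is not attained, and the sets $C_k=\{F\le m_0+\frac1k\}$ are nonempty, closed, convex, $\delta$-invariant and decreasing, with empty intersection. Fix $x_0\in H$ and let $p_k$ be its projection to $C_k$. Then $d(x_0,p_k)$ is nondecreasing; were it bounded, a subsequence of $p_k$ would converge to a point of $\bigcap C_k$. So it tends to infinity, and after passing to a subsequence $p_k\to p\in\partial H$. As $\delta p_k$ is the projection of $\delta x_0$ to $C_k$, $d(p_k,\delta p_k)\le d(x_0,\delta x_0)$, so $\delta p=p$. Hence $b_p\circ\delta=b_p+\kappa$ with a constant $\kappa$.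

**Step 13. If $\kappa\ne0$, there is an axis.** Replacing $\delta$ by $\delta^{-1}$ we may assume $\kappa>0$. Let $S$ be a level set of $b_p$, and let $\Phi:S\to S$ send $y$ to the point at distance $\kappa$ from $\delta y$ on the ray from $\delta y$ to $p$. By Lemma 6 applied to $\delta y,\delta y'$,
$$\sinh\tfrac{d(\Phi y,\Phi y')}2\le e^{-\kappa}\sinh\tfrac{d(y,y')}2 .$$
So for any $y\in S$ the distances $d(\Phi^ny,\Phi^{n+1}y)\le2e^{-n\kappa}\sinh\frac{d(y,\Phi y)}2$ are summable. Hence $\Phi^ny$ converges in the closed set $S$ to a point $y_*$ with $\Phi y_*=y_*$. This says that the ray from $\delta y_*$ to $p$ passes through $y_*$ at distance $\kappa$. Applying $\delta^n$, the ray from $\delta^{n+1}y_*$ to $p$ contains the ray from $\delta^ny_*$ to $p$. The union of these nested rays is a geodesic line translated by $\delta$. So $\delta$ is axial, a contradiction. Hence $\kappa=0$. $\square$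

## 9. Two ends, exchanged by $\delta$: the axis exists

Let $G=\langle a,b,\delta\rangle\cong\pi_1(U)$ as in (P2), and let $G^+$ be the index 2 subgroup of orientation preserving classes of $U$. So $a,b\in G^+$, $\delta\notin G^+$ (it is the core of a Möbius band), and $\gamma=\delta^2\in G^+$. We have $G^+=\pi_1(\Sigma)$ with $\Sigma\to U$ the orientation double cover, a closed orientable surface. Let $N=H/G^+$, and let $\tau:N\to N$ be induced by $\delta$.

**Definition (ends).** An *end* of $N$ is a choice, for each compact $K\subset N$, of a component of $N\setminus K$, compatible with inclusions. Put $H^0_e(N)=\varinjlim_KH^0(N\setminus K;\mathbb Q)$. If its dimension is finite, it is the number of ends, and $H^0_e(N)$ is the space of functions on the set of ends. *Example:* $\mathbb R$ has two ends and $\mathbb R^2$ has one; $x\mapsto-x$ swaps the ends of $\mathbb R$.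

If $N$ looks like $\Sigma\times\mathbb R$, the next lemma is easy to believe: $\tau$ preserves the orientation of $N$ and reverses that of $\Sigma$, so it flips $\mathbb R$. We do not know that $N$ is a product, so we use cohomology.

**Lemma 8.** $N$ has exactly two ends, and $\tau$ exchanges them.

*Proof.* All coefficients are $\mathbb Q$.

**Step 14. The action on $H_2$.** $H$ is contractible, so $N$ is aspherical and $N\simeq\Sigma$. $N$ is oriented and $\tau$ preserves the orientation, since $M$ is orientable. Now $\tau$ and the deck involution of $\Sigma\to U$ both induce conjugation by $\delta$ on $G^+$ (up to inner automorphisms). So they correspond up to homotopy under $N\simeq\Sigma$. The deck involution reverses orientation. So $\tau_*=-1$ on $H_2(N)\cong\mathbb Q$. Also $N$ is noncompact, as $H_3(N)=H_3(\Sigma)=0$.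

**Step 15. Counting ends.** Passing to the limit over $K$ in the sequences of the pairs $(N,N\setminus K)$ gives the exact sequence
$$0\to H^0(N)\to H^0_e(N)\to H^1_c(N)\xrightarrow{\ \kappa\ }H^1(N),$$
exact on the left because $H^0_c(N)=0$. By Poincaré duality $H^1_c(N)\cong H_2(N)\cong\mathbb Q$. Let $u$ be a generator, $z=[N]\cap u$ the dual generator of $H_2(N)$, and $\bar u=\kappa(u)$. For $y\in H^1(N)$,
$$\langle y\cup\bar u,z\rangle=\langle y\cup\bar u,[N]\cap u\rangle=\pm\langle y\cup u\cup u,[N]\rangle=0,$$
since $u\cup u=-u\cup u$ by graded commutativity, so $u\cup u=0$ in $H^2_c(N)$. As $z$ corresponds to a nonzero multiple of $[\Sigma]$ and the cup product form on $H^1(\Sigma)$ is nondegenerate, $\bar u=0$. So $\kappa=0$, $\dim H^0_e(N)=1+1=2$, and $N$ has exactly two ends.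

**Step 16. The swap.** From $\tau_*([N]\cap\tau^*u)=\tau_*[N]\cap u=[N]\cap u=z$ and $\tau_*z=-z$ we get $[N]\cap\tau^*u=-z$, so $\tau^*u=-u$. If $\tau$ fixed both ends, it would act trivially on $H^0_e(N)$, hence trivially on the image of $H^0_e(N)$ in $H^1_c(N)$, which is all of $H^1_c(N)$ because $\kappa=0$. This contradicts $\tau^*u=-u\ne u$. So $\tau$ exchanges the ends. $\square$

**Lemma 9.** $\delta$ is axial.

*Proof.* Suppose not, and let $p$ be as in Lemma 7. Let $\sigma$ be a geodesic ray to $p$. For each $k$, $\delta^k\sigma$ is the ray to $p$ from $\delta^k\sigma(0)$, and $b_p(\delta^k\sigma(0))=b_p(\sigma(0))$. By Lemma 6, $d(\sigma(t),\delta^k\sigma(t))\to0$ as $t\to\infty$. Let $r$ be the projection of $\sigma$ to $N$.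

*$k=2$.* The nontrivial element $\gamma\in G^+$ moves $\sigma(t)$ by an amount tending to $0$, so the injectivity radius of $N$ at $r(t)$ tends to $0$. On compact sets it is bounded below by a positive constant, so $r$ leaves every compact set and converges to an end.

*$k=1$.* We have $d_N(r(t),\tau r(t))\to0$. Given a compact $K$, its closed 1-neighborhood is compact as $N$ is complete. So for large $t$ the point $r(t)$ is outside it, and a path of length $<1$ from $r(t)$ to $\tau r(t)$ misses $K$. Hence $r$ and $\tau r$ converge to the same end, and $\tau$ fixes that end. This contradicts Lemma 8. $\square$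

So $\gamma=\delta^2$ is axial. Let $L$ be its axis, $\ell_\gamma>0$ its translation length, and $\gamma^+\in\partial H$ its attracting point. The counting plan of Section 3 can now start.

## 10. Short elements in every page group

Fix a page and write $F=F_i$, $g=g_i$, $\gamma=[a_1,b_1]\cdots[a_g,b_g]\in F$. This word is cyclically reduced of length $4g$, so nontrivial elements of $\langle\gamma\rangle$ have word length at least $4g$. Also $\gamma$ is not a proper power. If $\gamma=w^k$ with $k\ge1$, then $w$ is cyclically reduced, so the number of occurrences of $a_1^{+1}$ in $\gamma$, which is $1$, is divisible by $k$.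

**Lemma 10.** If $a\in F\setminus\langle\gamma\rangle$, then $a\gamma^+\ne\gamma^+$ and $aL\ne L$; so $aL\cap L$ is at most one point.

*Proof.* Suppose $a\gamma^+=\gamma^+$. For $x\in L$ and $n\ge0$, $d(\gamma^{-n}a\gamma^nx,x)=d(a\gamma^nx,\gamma^nx)$ is bounded, since $L$ and $aL$ contain asymptotic rays to $\gamma^+$ traversed at equal speed. By proper discontinuity $\gamma^{-n}a\gamma^n=\gamma^{-m}a\gamma^m$ for some $n\ne m$, so $a$ commutes with a nontrivial power of $\gamma$. The centralizer of that power in the free group $F$ is cyclic and contains $a$ and $\gamma$. As $\gamma$ is not a proper power, $\gamma$ generates it and $a\in\langle\gamma\rangle$, a contradiction. If $aL=L$, then $a$ fixes $\gamma^+$, which was excluded, or swaps the ends of $L$ and fixes a point of $L$, which is impossible. Two distinct geodesic lines of $H$ share at most one point by uniqueness of geodesics. $\square$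

**Lemma 11.** Let $\sinh R=4\pi g/\ell_\gamma$. There is $\beta\in F\setminus\langle\gamma\rangle$ with $d_H(L,\beta L)\le2R$. More precisely, a broken geodesic of length at most $2R$ joins a point of $L$ to a point of $\beta L$.

*Proof.*

**Step 17. A one-vertex triangulation with the vertex on the boundary.** *Purpose: a combinatorial model of the page surface.* Let $w_0=1,w_1,\dots,w_{4g}=\gamma$ be the prefixes of the word $\prod[a_j,b_j]$. Let $X$ be obtained from a $(4g+1)$-gon with vertices $P_0,\dots,P_{4g}$ by gluing the sides $P_{j-1}P_j$ according to the word, leaving $P_0P_{4g}$ free. In the closed surface given by the $4g$-gon there is one vertex, with a circle as link. The link in $X$ is this circle cut at an interior point of the corner $P_0=P_{4g}$, so it is an *arc*, and $X$ has one vertex. Thus $X$ is a surface of genus $g$ with one boundary circle, which contains the vertex; $\pi_1(X)=F$ and $\partial X$ represents $\gamma$. Triangulate by the $4g-1$ triangles $(P_0,P_j,P_{j+1})$, $1\le j\le4g-1$. Fix a lift $\tilde v\in\tilde X$ of the vertex such that the polygon lifts with $P_j\mapsto w_j\tilde v$.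

**Step 18. Nondegenerate triangles in $H$.** *Purpose: realize the vertices on the translates of $L$.* For $v\in L$ map $\beta\tilde v\mapsto\beta v$ ($\beta\in F$). The triangles correspond to geodesic triangles $(v,w_jv,w_{j+1}v)$ in $H$ and their translates. We claim that their vertices are not on a common geodesic if $v\in L$ is chosen suitably far toward $\gamma^+$.

Let $j\le4g-2$. The elements $w_j,w_{j+1},w_j^{-1}w_{j+1}$ are nonempty reduced words of length $<4g$, hence not in $\langle\gamma\rangle$. By Lemma 10 the points $\gamma^+,w_j\gamma^+,w_{j+1}\gamma^+$ are distinct. As $v\to\gamma^+$ the three vertices converge to these points. Suppose they were collinear for a sequence of such $v$. After passing to a subsequence, one fixed vertex, $z_n$, lies on the segment $[x_n,y_n]$ between the others, with $x_n\to\xi$, $y_n\to\eta\ne\xi$. The segment contains a point $o_n$ in a fixed compact set. After passing to a subsequence $o_n$ converges and, say, $z_n\in[o_n,x_n]$. As $[o_n,x_n]$ converges to a ray to $\xi$ and $z_n$ leaves every compact set, $z_n\to\xi$. So two of the three limits coincide, a contradiction.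

Let $j=4g-1$. The vertices are $v,\gamma v\in L$ and $w_{4g-1}v$. They are collinear only if $w_{4g-1}v\in L\cap w_{4g-1}L$. As $w_{4g-1}\notin\langle\gamma\rangle$, this happens for at most one $v$, by Lemma 10. Fix a suitable $v$.

**Step 19. A hyperbolic metric on $X$.** *Purpose: bound the area.* Give each triangle of $X$ the metric of its nondegenerate comparison triangle in $\mathbb H^2$. Side lengths depend only on the edge, so $X$ becomes a surface glued from $4g-1$ hyperbolic triangles, and
$$\mathrm{area}(X)<\pi(4g-1)<4\pi g .$$
The only vertex link is an arc and contains no closed loop, so $X$ is locally CAT($-1$) [BH, II.5.2, II.5.6]. Hence $\tilde X$ is complete CAT($-1$) [BH, II.4.1]. As all vertices lie on the boundary, the interior of $\tilde X$ is a smooth surface with $K=-1$. Edges are local geodesics, hence geodesics. Let $\tilde L$ be the boundary line through $\tilde v$ and $\gamma\tilde v$. The boundary lines of $\tilde X$ are the $\beta\tilde L$, $\beta\in F$, and the stabilizer of $\tilde L$ is $\langle\gamma\rangle$. The line $\tilde L$ consists of the edges $[\gamma^k\tilde v,\gamma^{k+1}\tilde v]$ of length $d(v,\gamma v)=\ell_\gamma$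 and is identified isometrically with $L$ edge by edge.

**Step 20. $\tilde L$ is a geodesic.** *Purpose: allow nearest point arguments.* The triangles at $\tilde v$ form a fan. The corresponding successive edges at $v$ in $H$ have directions $u_0,\dots,u_m$, where $u_0,u_m$ are the two opposite directions of $L$. Comparison angles are at least the angles in $H$, so the total angle at $\tilde v$ is at least
$$\sum_k\angle(u_{k-1},u_k)\ge\angle(u_0,u_m)=\pi .$$
So the two boundary edges at $\tilde v$ make angle $\pi$ in the CAT($-1$) space $\tilde X$ and form a local geodesic there. The same holds at each $\gamma^k\tilde v$. Hence $\tilde L$ is a local geodesic, and so a geodesic.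

**Step 21. The collar argument.** *Purpose: find $\beta$ in $\tilde X$.* Consider the geodesics in $\tilde X$ leaving the open edge $(\tilde v,\gamma\tilde v)$ orthogonally. By completeness of $\tilde X$ each continues in the smooth interior until it hits $\partial\tilde X$, if it ever does. It cannot hit $\tilde L$ again, since two points of $\tilde L$ are joined by the unique geodesic in $\tilde L$.

*Case 1: one of them hits $\partial\tilde X$ at length $\le R$.* Then it hits some $\beta\tilde L\ne\tilde L$, so $\beta\notin\langle\gamma\rangle$, and it has length at most $R$.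

*Case 2: none does.* Let $A$ be the union of their initial parts of lengths in $(0,R)$. Such a geodesic makes angle $\pi/2$ with $\tilde L$ on both sides, so its starting point (foot) is the unique nearest point of $\tilde L$ to each of its points. So a point of $A$ determines its foot and its distance from $\tilde L$. That is, the Fermi coordinates $(\varsigma,r)\in(0,\ell_\gamma)\times(0,R)$, with metric $dr^2+\cosh^2r\,d\varsigma^2$, are injective, and
$$\mathrm{area}(A)=\ell_\gamma\sinh R=4\pi g>\mathrm{area}(X).$$
Hence $A\to X$ is not injective: there are $y\ne\beta y$ in $A$ with $1\ne\beta\in F$. For $k\ne0$ the foot of $\gamma^ky$ is $\gamma^k$ applied to the foot of $y$, which is outside $(\tilde v,\gamma\tilde v)$. So $\gamma^ky\notin A$, and $\beta\notin\langle\gamma\rangle$. The foot of $\beta y$ on $\tilde L$ and the image under $\beta$ of the foot of $y$ have distance less than $2R$.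

**Step 22. Transfer to $H$.** *Purpose: turn a path in $\tilde X$ into a path in $H$ that is no longer.* In both cases there is a geodesic in $\tilde X$ of length $\le2R$ from $\tilde L$ to $\beta\tilde L$. Being compact, it meets only finitely many edges, and it meets each of them, a geodesic, in a connected set. So it is a finite concatenation of straight segments, each contained in one closed triangle and with endpoints on edges. Edges of $\tilde X$ are identified equivariantly and isometrically with geodesic segments in $H$. By the CAT($-1$) inequality, distances in $H$ between points on the sides of a triangle do not exceed those between the corresponding points of the comparison triangle. Replacing each segment by the geodesic of $H$ between the corresponding points, we obtain a broken geodesic in $H$ from $L$ to $\beta L$ of length $\le2R$. $\square$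

## 11. The volume count

Let the metric on $M$ satisfy $K\le-1$ and $\mathrm{Ric}\ge-2b^2$. Fix $x_0\in L$.

**Step 23. Short elements at one base point.** For each $i$ let $\beta_i\in F_i\setminus\langle\gamma\rangle$ be as in Lemma 11, with $\sinh R_i=4\pi g_i/\ell_\gamma$. Choose $y,z'\in L$ with $d(y,\beta_iz')\le2R_i$, the endpoints of the broken geodesic, and $m,n\in\mathbb Z$ with $d(\gamma^my,x_0)\le\ell_\gamma/2$ and $d(z',\gamma^nx_0)\le\ell_\gamma/2$. Then $\beta_i':=\gamma^m\beta_i\gamma^n\in F_i\setminus\langle\gamma\rangle$ satisfies
$$d(x_0,\beta_i'x_0)\le d(x_0,\gamma^my)+d(y,\beta_iz')+d(z',\gamma^nx_0)\le2R_i+\ell_\gamma .$$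
By (P1), $F_i\cap F_j=\langle\gamma\rangle$, so $\beta_i'\ne\beta_j'$ for $i\ne j$.

**Step 24. Packing.** Let $r_0>0$ be half the minimal displacement of $x_0$ under $\Gamma\setminus1$. The balls $B(\beta_i'x_0,r_0)$ are pairwise disjoint, of equal volume, and contained in $B(x_0,2R_i+\ell_\gamma+r_0)$. By Bishop's theorem in dimension 3,
$$\mathrm{vol}B(x_0,r)\le4\pi\int_0^rb^{-2}\sinh^2(bs)\,ds\le C_be^{2br},\qquad C_b=\frac{\pi}{2b^3},$$
using $\sinh^2(bs)\le e^{2bs}/4$. If $g_i\le g$, then $e^{R_i}=\sinh R_i+\cosh R_i\le2\sinh R_i+1\le8\pi g/\ell_\gamma+1$. Therefore
$$\sum_{g'\le g}n_{g'}=\#\{i:g_i\le g\}\le\frac{C_b\,e^{2b(\ell_\gamma+r_0)}}{\mathrm{vol}B(x_0,r_0)}\Big(\frac{8\pi g}{\ell_\gamma}+1\Big)^{4b}=O(g^{4b}),$$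
since $\ell_\gamma,r_0$ and the volume do not depend on $g$. This proves Theorem 3(b). With $n_g=2^g$ it proves Theorem 2, as explained after Theorem 3. $\blacksquare$

**Remark.** The group $\pi_1(M_{(n_g)})$ is infinitely generated: it is the increasing union of the subgroups $\langle\delta,F_1,\dots,F_k\rangle$, and each step is strict because $F_{k+1}\cap\langle\delta,F_1,\dots,F_k\rangle=\langle\gamma\rangle\ne F_{k+1}$, by the amalgam structure. Whether there are 3-dimensional examples with finitely generated fundamental group is not addressed by this argument.
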